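\title{Three-person matching pennies with bounded recall: the min-max value tends to one half}

\begin{abstract}
In the three-person matching pennies game each player chooses a bit, and Player~1 receives $1$ unless the three bits coincide. Players~2 and~3 can hold Player~1 to $3/4$ if they randomize independently and to $1/2$ if they may correlate. We study the repeated game in which every player recalls only the last $k$ action profiles and Players~2 and~3 choose their mixed strategies independently. We prove that the min-max value of Player~1 in the infinitely repeated game tends to $1/2$ as $k\to\infty$, with an error of order at most $(\log k)/k$, and that the same bounds hold for every horizon $T\ge 2^kk^{24}$. Players~2 and~3 search in public for a coincidence of two private random functions, which gives them a common key of slightly more than $2k$ bits, and then follow a fixed code indexed by the key. A counting argument shows that no $k$-recall strategy of Player~1 predicts the code for more than a small fraction of the keys.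
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection*{The stage game}
A three-person game $G=\langle A,u\rangle$ consists of finite action sets $A_1,A_2,A_3$, with $A=A_1\times A_2\times A_3$ the set of action profiles, and a payoff function $u\colon A\to\mathbb{R}$ of Player~1; the payoffs of Players~2 and~3 play no role here. Write $\Delta(X)$ for the set of probability distributions on a finite set $X$. How low Players~2 and~3 can keep the payoff of Player~1 depends on whether they can toss a common coin that he does not see. The \emph{mixed} and the \emph{correlated min-max values} measure the two cases: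
\[
\mathrm{Val}'G=\min_{(p_2,p_3)\in\Delta(A_2)\times\Delta(A_3)}\ \max_{a^1\in A_1}\ \mathbb{E}_{p_2\times p_3}u(a^1,a^2,a^3),
\]
\[
\mathrm{Val}''G=\min_{p\in\Delta(A_2\times A_3)}\ \max_{a^1\in A_1}\ \mathbb{E}_{p}\,u(a^1,a^2,a^3).
\]
In \emph{three-person matching pennies}, $A_1=A_2=A_3=\{0,1\}$ and
\[
u(a^1,a^2,a^3)=1-\mathbf{1}\{a^1=a^2=a^3\}.
\]
If Players~2 and~3 play the pair $(0,0)$ with probability $p_{00}$ and $(1,1)$ with probability $p_{11}$, the best reply of Player~1 yields $1-\min(p_{00},p_{11})$. Since $p_{00}+p_{11}\le1$, this is at least $\frac12$, with equality for $p_{00}=p_{11}=\frac12$; thus $\mathrm{Val}''G=\frac12$. If the two players are independent and play $1$ with probabilities $x$ and $y$, then $p_{00}p_{11}=x(1-x)y(1-y)\le\frac1{16}$, so $\min(p_{00},p_{11})\le\frac14$, with equality for $x=y=\frac12$; thus $\mathrm{Val}'G=\frac34$.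

\subsection*{Repetition with bounded recall}
Let $T\in\{1,2,\dots\}\cup\{\infty\}$. The game $G$ is played at stages $t=1,2,\dots$ (up to $T$ if $T$ is finite), and the profile $a_t\in A$ is observed by everyone after stage $t$. A \emph{history} is a finite sequence of profiles. A \emph{pure $k$-recall strategy} of Player~$i$ is a map from histories of length at most $k$ to $A_i$; at each stage it is applied to the last $k$ profiles, or to the whole history if fewer than $k$ stages have been played. There are finitely many such maps, and a \emph{mixed $k$-recall strategy} is a probability distribution on them. All randomization thus takes place once, before the first stage.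

In the game $G^T[k^1,k^2,k^3]$, Player~$i$ is restricted to $k^i$-recall strategies. For finite $T$ the payoff of Player~1 is the expectation of $\frac1T\sum_{t=1}^Tu(a_t)$, and for $T=\infty$ it is the expectation of $\lim_{n\to\infty}\frac1n\sum_{t=1}^nu(a_t)$. The limit exists: under pure strategies the last $\max_ik^i$ profiles determine the next one, so the play is eventually periodic. The value $\mathrm{Val}'G^T[k^1,k^2,k^3]$ is the mixed min-max value of this game: the minimum, over pairs of independently chosen mixed strategies of Players~2 and~3, of the maximum over strategies of Player~1 of his expected payoff. The payoff is linear in the mixed strategy of Player~1, so the maximum is attained at a pure strategy.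

It is known that for every three-person game $G$ there is a function $\varepsilon_G(k)\to0$, depending only on $G$ and $k$, such that for all $T\ge k$, including $T=\infty$,
\begin{equation}\label{eq:sandwich}
\mathrm{Val}''G-\varepsilon_G(k)\le \mathrm{Val}'G^T[k,k,k]\le \mathrm{Val}'G+\varepsilon_G(k).
\end{equation}
For matching pennies, \eqref{eq:sandwich} places all limit points of $\mathrm{Val}'G^\infty[k,k,k]$ in $[\frac12,\frac34]$. The problem, taken from the survey \cite{survey}, is to decide whether $\lim_{k\to\infty}\mathrm{Val}'G^\infty[k,k,k]$ exists for this game and, if so, to find it. From now on $G$ is three-person matching pennies.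

\subsection*{Two extreme cases}
If $k=0$, a pure strategy is a single action repeated forever, and the value is $\mathrm{Val}'G=\frac34$ for every $T$. The opposite extreme gives the same number.

\begin{example}\label{ex:perfect}
If $T\le k$, then $\mathrm{Val}'G^T[k,k,k]=\frac34$. Here nobody ever forgets. Players~2 and~3 hold Player~1 to $\frac34$ by drawing in advance an independent fair bit for each stage. Conversely, let $\sigma_2,\sigma_3$ be independent random pure strategies and let $h$ be a history. The event that $\sigma_2$ and $\sigma_3$ prescribe the actions that Players~2 and~3 take along $h$ is the intersection of an event about $\sigma_2$ and an event about $\sigma_3$. Given this event, $\sigma_2(h)$ and $\sigma_3(h)$ are still independent, so Player~1 has an action at $h$ with conditional expected payoff at least $\frac34$.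
\end{example}

The example suggests a guess. Players~2 and~3 communicate only through their actions, and Player~1 sees exactly the $k$ profiles that they see; whatever they agree upon, they agree upon in front of him. One would expect the limit $\frac34$. The truth is the other end of the interval. Throughout, $\log$ is the logarithm to base $2$, and ``for large $k$'' means for all $k\ge k_0$, with $k_0$ an absolute constant.

\begin{theorem}\label{thm:main}
Let $G$ be the three-person matching pennies game. For large $k$ and all $T$ with $2^kk^{24}\le T\le\infty$,
\[
\frac12-3\cdot2^{-k/16}\ \le\ \mathrm{Val}'G^T[k,k,k]\ \le\ \frac12+\frac{150\log k}{k}.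
\]
Consequently $\lim_{k\to\infty}\mathrm{Val}'G^\infty[k,k,k]$ exists and equals $\frac12=\mathrm{Val}''G$.
\end{theorem}

We claim no optimality for the rate or for the range of $T$; Example~\ref{ex:perfect} shows that some lower bound on $T$ is needed. The proof does not use \eqref{eq:sandwich}. Section~\ref{sec:idea} explains the idea of the upper bound on a small model, Section~\ref{sec:lower} proves the lower bound, and Sections~\ref{sec:code}--\ref{sec:end} prove the upper bound.

\section{A forgotten comparison}\label{sec:idea}

The guess overlooks that a pure strategy is a table which its owner never forgets. A window of play can point to an entry of that table, and the pointer means more to the owner than to an observer.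

\begin{example}\label{ex:toy}
Player~2 draws fair bits $f(0),f(1)$, and Player~3 independently draws fair bits $g(0),g(1)$. They announce $f(0),g(0)$, and, if these differ, $f(1),g(1)$. Let $j^*$ be the first index with $f(j^*)=g(j^*)$: it equals $0$ with probability $\frac12$, equals $1$ with probability $\frac14$, and does not exist with probability $\frac14$. Now everyone forgets the announcements except for $j^*$, and $G$ is played once. Player~2 looks up $f(j^*)$, Player~3 looks up $g(j^*)$, and they play this common bit. Flipping all four bits preserves $j^*$ and flips $f(j^*)$, so given $j^*$ the common bit is fair and Player~1 wins with probability $\frac12$. Conceding him the payoff $1$ when $j^*$ does not exist, he gets at most $\frac34\cdot\frac12+\frac14=\frac58<\frac34$. With $J$ indices in place of two, the bound is $\frac12+2^{-J-1}$.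
\end{example}

In the repeated game Player~1 has a defense: he can write a note to himself in his own actions, and a one-bit note $f(j^*)$ ruins the scheme. So let $f$ and $g$ take values in $\{0,1\}^B$, let the two players play the $B$ bits of $w=f(j^*)=g(j^*)$ one per stage, and let Player~1 keep $j^*$ and a note of $r$ bits. Given $j^*$, the string $w$ is uniform. For each value of the note there is exactly one $w$ against which he wins all $B$ stages, since each bit of $w$ must be the opposite of an action determined by the note and the earlier bits. Hence he wins them all with probability at most $2^{r-B}$: the string must be longer than the note. The price is that $f(j)=g(j)$ now has probability $2^{-B}$, so that $J$ must exceed $2^B$.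

With recall $k$, the note consists of the last $k$ actions of Player~1, so $r=k$, while the index $j^*$, of $\log J>B>k$ bits, must be recovered from the last $k$ pairs of actions of Players~2 and~3. A pair in $\{(0,0),(1,1)\}$, the only kind that hurts Player~1, carries one bit. The play must therefore carry slightly more than one bit per stage: some positions will hold an arbitrary pair, worth two bits, so that a window carries about $H=k+\kappa$ bits. Three tasks remain.
\begin{enumerate}
\item[(1)] The play must go on forever. The key $s=(j^*,f(j^*))$ is expanded into a long codeword $z(s)$, repeated cyclically, such that any window of it, together with $f$ or with $g$, determines $j^*$ and the current position.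
\item[(2)] The search for $j^*$ must itself be run with recall $k$, although the counter $j$ has more than $k$ bits.
\item[(3)] Player~1 keeps watching and rewriting his note, and the code $z$ is known to him, because Players~2 and~3 share no randomness. So $z$ must defeat all his strategies at once.
\end{enumerate}
Task (3) is settled by counting. Up to factors polynomial in $k$, a window can tell apart $J\approx2^H$ candidates, and $2^B\approx J$, so there are about $2^{2H}$ keys. The part of the table of Player~1 that is ever consulted along the code has about $2^H\cdot2^k$ entries. If the keys outnumber the entries by a suitable polynomial factor, a union bound over all tables succeeds. The ratio is $2^{H-k}=2^\kappa$, so $\kappa$ of order $\log k$ suffices, and the fraction of stages sacrificed is of order $\kappa/k$. This is the source of the error term in Theorem~\ref{thm:main}.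

\section{Three probabilistic facts}\label{sec:tools}

A \emph{fair bit} is a uniform random variable on $\{0,1\}$. We use Hoeffding's inequality in the following form: if $S$ is the sum of $n$ independent fair bits and $\eta>0$, then
\begin{equation}\label{eq:hoeffding}
\mathbb{P}\big(S\ge(\tfrac12+\eta)n\big)\le e^{-2\eta^2n},\qquad \mathbb{P}\big(S\le(\tfrac12-\eta)n\big)\le e^{-2\eta^2n}.
\end{equation}
It will be applied to the record of a predictor who sees the past.

\begin{lemma}\label{lem:predict}
Let $\xi_0,\dots,\xi_{N-1}$ be independent random variables, let $D$ be a set of indices $n$ for which $\xi_n$ is a fair bit, and for $n\in D$ let $a_n\in\{0,1\}$ be a function of $\xi_0,\dots,\xi_{n-1}$. Then the variables $\mathbf{1}\{a_n\ne\xi_n\}$, $n\in D$, are independent fair bits.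
\end{lemma}

\begin{proof}
Given $\xi_0,\dots,\xi_{n-1}$, the bit $a_n$ and all earlier indicators are determined, while $\xi_n$ is still fair. So each indicator is fair conditionally on the earlier ones.
\end{proof}

The third fact says that two windows of one random cyclic word rarely agree, even when they overlap.

\begin{lemma}\label{lem:arcs}
Let $z_0,\dots,z_{N-1}$ be independent, with indices read modulo $N$, and suppose that $z_n$ takes each value with probability at most $2^{-\rho_n}$. Let $u\not\equiv u'\pmod N$ and $L\le N/2$. Then
\[
\mathbb{P}\big(z_{u+r}=z_{u'+r}\text{ for }0\le r<L\big)\le2^{-R},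
\]
where $R$ is the smaller of the sums $\sum_{r<L}\rho_{u+r}$ and $\sum_{r<L}\rho_{u'+r}$.
\end{lemma}

\begin{proof}
Exchanging $u$ and $u'$ if necessary, we may assume $u'=u+\delta$ with $0<\delta\le N/2$. Since $\delta+L\le N$, the positions $u,u+1,\dots,u+\delta+L-1$ are distinct modulo $N$. Reveal the variables in this order. Position $u'+r$ comes after position $u+r$, so given everything revealed before it, $z_{u'+r}$ equals the known value $z_{u+r}$ with probability at most $2^{-\rho_{u'+r}}$. Multiply over $r=0,\dots,L-1$.
\end{proof}

\section{The lower bound}\label{sec:lower}

For $T=\infty$, the inequality $\liminf_k\mathrm{Val}'G^\infty[k,k,k]\ge\frac12$ follows from \eqref{eq:sandwich}. We give a direct proof with a rate; it is also a simple instance of the argument of Section~\ref{sec:unpredict}. Player~1 would like to toss a fresh coin at each stage, but a pure $k$-recall strategy is deterministic. If he repeats a random word of length $P\le k$, his opponents copy his action of $P$ stages ago and hold him to $0$. The remedy is a word much longer than their recall, in which his own last $k$ actions tell him where he is.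

\begin{proposition}\label{prop:lower}
For large $k$ and all $T$ with $2^{k/2}\le T\le\infty$, we have $\mathrm{Val}'G^T[k,k,k]\ge\frac12-3\cdot2^{-k/16}$.
\end{proposition}

\begin{proof}
Let $P=\lfloor2^{k/4}\rfloor$ and $\eta=2^{-k/16}$. For large $k$ we have $k\le2^{k/16}$, $k\le P/2$ and $P-k\ge\frac122^{k/4}$.

Player~1 draws $c=(c_0,\dots,c_{P-1})$ uniformly from $\{0,1\}^P$. If the $P$ cyclic windows $(c_u,\dots,c_{u+k-1})$, $u\in\mathbb{Z}/P$, are distinct, he plays $c_0,c_1,\dots$ periodically; otherwise he always plays $0$. This is a $k$-recall strategy: a history shorter than $k$ reveals the stage by its length, and later his own last $k$ actions reveal the position in $c$. By Lemma~\ref{lem:arcs} with $\rho_n=1$ and $L=k\le P/2$, the windows fail to be distinct with probability at most $P^22^{-k}\le2^{-k/2}$.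

Fix pure $k$-recall strategies $\sigma_2,\sigma_3$. A \emph{pass} is a stretch of $P$ stages in which Player~1 plays $c_0,\dots,c_{P-1}$. All that Players~2 and~3 bring into a pass from earlier ones acts through their first $k$ pairs of actions, so we treat these as a parameter. For a word $\omega\in(\{0,1\}^2)^k$ let $(x_n,y_n)_{n<k}=\omega$, and for $k\le n<P$ let $x_n$ and $y_n$ be the values of $\sigma_2$ and $\sigma_3$ at the history $(c_r,x_r,y_r)_{n-k\le r<n}$. By induction $x_n$ is a function of $\omega$ and $c_0,\dots,c_{n-1}$. By Lemma~\ref{lem:predict}, for fixed $\omega$ the indicators $\mathbf{1}\{c_n\ne x_n\}$, $k\le n<P$, are independent fair bits. By \eqref{eq:hoeffding} and a union bound over the $4^k$ words, the probability that for some $\omega$ their sum is below $(\frac12-\eta)(P-k)$ is at most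
\[
4^ke^{-2\eta^2(P-k)}\le4^ke^{-2^{k/8}}\le2^{-k}
\]
for large $k$, because $\eta^2(P-k)\ge2^{-k/8}\cdot\frac122^{k/4}$.

Suppose that neither exceptional event occurs. In every pass the actions of Player~2 at positions $k\le n<P$ are the $x_n$ for some $\omega$, and $u\ge\mathbf{1}\{c_n\ne x_n\}$, so the pass yields at least $(\frac12-\eta)(P-k)$. For finite $T$ there are at least $T/P-1$ complete passes, so the average payoff is at least $(\frac12-\eta)(1-k/P)-P/T$, with $P/T\le2^{-k/4}$; for $T=\infty$ the last term is absent. Payoffs are nonnegative, so the expected payoff is at least
\[
\tfrac12-\eta-\tfrac kP-2^{-k/4}-2^{-k/2}-2^{-k}\ge\tfrac12-\eta-5\cdot2^{-3k/16}\ge\tfrac12-3\cdot2^{-k/16},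
\]
where we used $k/P\le 2^{k/16}\cdot 2\cdot2^{-k/4}$. The bound holds for every pure pair $(\sigma_2,\sigma_3)$, hence on average over any mixed pair, and some pure strategy of Player~1 does at least as well as his mixed strategy against that mixed pair.
\end{proof}

\section{Parameters and the code}\label{sec:code}

We turn to the upper bound. The strategies of Players~2 and~3 will ignore the actions of Player~1. Let $\Omega=\{0,1\}^2$ be the set of pairs $(x,y)$ of actions of Players~2 and~3; we call its elements \emph{symbols}, write $\#=(1,1)$, and call a word of $k$ symbols a \emph{window}.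

\subsection*{Parameters}
Put
\[
q=\Big\lfloor\frac{k}{28\log k}\Big\rfloor,\qquad\kappa=\Big\lfloor\frac kq\Big\rfloor,\qquad N=qk^3,\qquad N'=N+k.
\]
The code has length $N$ and follows a pattern of period $q$ that gains one extra bit per period, hence about $\kappa$ extra bits per window. Let $m$ be the largest integer with $3^m\le2^{k+\kappa}/N'^3$, and put
\[
J=3^m,\qquad B=\lfloor\log J\rfloor-\lceil\log k\rceil,\qquad \mathcal{S}=\{0,\dots,J-1\}\times\{0,1\}^B.
\]
The elements of $\mathcal{S}$ are the \emph{keys}. The factor $N'^{-3}$ will pay for a union bound over pairs of positions, and $B$ is chosen so that about $k$ coincidences $f(j)=g(j)$ are expected. Finally, for the search,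
\[
d=\lceil\log_3(B+1)\rceil,\qquad h=d+3,\qquad \ell=h+m.
\]

\begin{lemma}\label{lem:param}
For large $k$:
\begin{enumerate}
\item[(a)] $20\le k/(29\log k)\le q\le k/28$ and $\frac12k^{28}\le2^\kappa\le k^{29}$;
\item[(b)] $k^3\le N\le N'\le2k^4$;
\item[(c)] $2^k\le2^{k+\kappa}/(3N'^3)\le J\le2^{k+\kappa}/N'^3$ and $q<k/2<m\le0.64k$;
\item[(d)] $2\le B\le2k$ and $k\le J2^{-B}\le4k$;
\item[(e)] $|\mathcal{S}|\ge2^{2k+2\kappa}/(36kN'^6)$;
\item[(f)] $\ell+h\le k\le B\ell$ and $JB\ell\le2^kk^{23}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $k/\log k\to\infty$, we have $q\ge k/(28\log k)-1\ge k/(29\log k)\ge20$. Then $28\log k-1\le k/q-1\le\kappa\le k/q\le29\log k$. Part (b) follows from $1\le q\le k$.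
(c) The bounds on $J$ express the maximality of $m$, and $3N'^3\le24k^{12}\le\frac12k^{28}\le2^\kappa$. As $1/\log3=0.630\ldots$, we get $m\ge k/\log3>k/2$ and $m\le(k+29\log k)/\log3\le0.64k$.
(d) We have $J2^{-B}=(J/2^{\lfloor\log J\rfloor})\,2^{\lceil\log k\rceil}$, with the first factor in $[1,2)$ and the second in $[k,2k)$. Also $k-\log k-1\le B\le\log J\le k+\kappa$.
(e) By (d) and (c), $|\mathcal{S}|=J2^B=J^2/(J2^{-B})\ge J^2/(4k)\ge2^{2k+2\kappa}/(4k\cdot9N'^6)$.
(f) We have $\ell+h=m+2d+6\le0.64k+2\log_3(2k+1)+8\le k$, and $B\ell\ge2m>k$. Finally $JB\ell\le2^kk^{29}k^{-9}\cdot2k\cdot k=2^{k+1}k^{22}$.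
\end{proof}

\subsection*{The random code}
For each key $s\in\mathcal{S}$ let $z(s)=(z_0(s),\dots,z_{N-1}(s))\in\Omega^N$, with indices read modulo $N$. All coordinates of all codewords are independent, and the law of $z_n(s)$ depends on $n\bmod q$:
\begin{itemize}
\item if $n\bmod q\in\{0,1\}$ (a \emph{forced} position), $z_n(s)=\#$, and we put $\rho_n=0$;
\item if $n\bmod q\in\{2,3,4\}$ (a \emph{free} position), $z_n(s)$ is uniform on $\Omega$, and $\rho_n=2$;
\item otherwise (a \emph{diagonal} position), $z_n(s)$ is uniform on $\{(0,0),(1,1)\}$, and $\rho_n=1$.
\end{itemize}
The diagonal positions hold Player~1 to $\frac12$. The forced pair $\#\#$ is a marker that will tell a window of the code from a window of the search. It loses two bits per period, and the three free positions gain three. Since $q$ divides $N$, the pattern is consistent around the cycle.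

An \emph{arc} $I$ of length $L\le N$ is a set of $L$ cyclically consecutive positions, and $\rho(I)=\sum_{n\in I}\rho_n$. The word $(z_n(s))_{n\in I}$ is uniform on a set of exactly $2^{\rho(I)}$ words, which depends only on $L$ and on the starting point of $I$ modulo $q$. Any $q$ consecutive positions contribute $6+(q-5)=q+1$ to $\rho(I)$, and $r<q$ consecutive positions, at most two forced and at most three free, contribute between $r-2$ and $r+3$. Hence
\begin{equation}\label{eq:bits}
L+\lfloor L/q\rfloor-2\ \le\ \rho(I)\ \le\ L+\lfloor L/q\rfloor+3 .
\end{equation}
A realization of $z$ will be fixed in Section~\ref{sec:end}. Until then the strategies are defined for an arbitrary realization, as a deterministic parameter known to all three players.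

\section{The search}\label{sec:search}

Player~2 draws a uniformly random function $f\colon\{0,\dots,J-1\}\to\{0,1\}^B$, and Player~3 independently draws such a function $g$. This is their only randomization. Write $f_2=f$, $f_3=g$, and let $f(j)_b$ be the $b$-th bit of $f(j)$. Let $j^*=\min\{j:f(j)=g(j)\}$ if this set is nonempty, and then $s^*=(j^*,f(j^*))=(j^*,g(j^*))$.

To find $j^*$ the players compare $f(j)$ and $g(j)$ bit by bit, and the current pair $(j,b)$ must be rewritten again and again in their play. As $J\ge2^k$, the counter $j$ does not fit into a window in binary. It fits in ternary, since $m\le0.64k$, and this leaves the fourth symbol $\#$ as a separator. The digits $0,1,2$ are written as the symbols $(0,0),(0,1),(1,0)$.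

\subsection*{Blocks}
For $0\le j<J$, $1\le b\le B$ and $v,v'\in\{0,1\}$, the block $\beta(j,b,v,v')$ is the word
\[
\#\ \big|\ \text{the $d$ ternary digits of $b$}\ \big|\ (v,0)\ \big|\ (0,v')\ \big|\ j_1,\dots,j_m,
\]
where $j_1,\dots,j_m$ are the ternary digits of $j$, least significant first. (There is room for $b$, since $3^d>B$.) The block has length $\ell$; its symbols are numbered $0,\dots,\ell-1$, its first $h$ symbols form the \emph{header}, the digit $j_r$ is symbol $h+r-1$, and $\#$ occurs only as symbol $0$. The block \emph{passes} if $v=v'$. For instance, with $d=1$ and $m=2$,
\[
\beta(5,2,1,0)=\#\ |\ (1,0)\ |\ (1,0)\ |\ (0,0)\ |\ (1,0),(0,1),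
\]
since $5=2+1\cdot3$; this block does not pass.

The \emph{search sequence} of $(f,g)$ is a concatenation of blocks $\beta(j,b,f(j)_b,g(j)_b)$, which we label by $(j,b)$. The first block is $(0,1)$. After the block $(j,b)$ comes $(j+1\bmod J,\,1)$ if it does not pass, and $(j,b+1)$ if it passes and $b<B$; if it passes and $b=B$, the sequence ends. Each $j$ uses at most $B$ blocks, and all $B$ pass exactly when $f(j)=g(j)$. So if $j^*$ does not exist the sequence is infinite, and otherwise its length $\lambda$ satisfies $k\le B\ell\le\lambda\le JB\ell$ and its last $B$ blocks are $(j^*,1),\dots,(j^*,B)$. In the search sequence the symbols $\#$ are exactly the starts of blocks; in particular $\#\#$ does not occur.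

The difficulty in playing this sequence is that $2\ell>k$: while the digits of the new counter are being written, the previous block has partly left the window. Writing the least significant digit first resolves this, because the carry can be read off the new digits.

\begin{lemma}[search rule]\label{lem:search}
For $i\in\{2,3\}$ there is a map $\varphi_i$ that assigns a bit to each function $f_i$ and each word $w$ over $\Omega$ of length at most $k$, with the following property. Let $t\ge0$ be smaller than the length of the search sequence of $(f,g)$, and let $w$ consist of the last $\min(t,k)$ of its first $t$ symbols. Then the next symbol is $(\varphi_2(f,w),\varphi_3(g,w))$.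
\end{lemma}

\begin{proof}
We describe a procedure that uses only $w$ and $f_i$; on words for which it cannot be carried out, put $\varphi_i=0$. Note first that Player~$i$ can write his component of the block $(j,b)$ from $j$, $b$ and $f_i$: the bit $f(j)_b$ enters only the component of Player~2, and $g(j)_b$ only that of Player~3.

If $|w|<\ell$, then $t=|w|$ because $\ell<k$, and the next symbol is symbol $t$ of the block $(0,1)$. Let $|w|\ge\ell$. Then $w$ contains $\#$; let $e\in\{1,\dots,\ell\}$ be the number of symbols from the last $\#$ to the end of $w$, inclusive. The number of symbols of the current block already played is $\pi=e$ if $e<\ell$ and $\pi=0$ if $e=\ell$. The current block, say $(j',b')$, is not the first; let $(j,b)$ be the previous one.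

If $\pi=0$, the next symbol is $\#$.

If $1\le\pi<h$, then $t\ge\ell+\pi$ and $k\ge\ell+h>\ell+\pi$, so $w$ contains the previous block in full. It shows $j$, $b$ and whether the block passed, hence $(j',b')$, and Player~$i$ writes his component of symbol $\pi$.

If $h\le\pi<\ell$, the digit $j'_r$ with $r=\pi-h+1$ is due. The last $\ell$ symbols of $w$ are symbols $\pi,\dots,\ell-1$ of the previous block followed by symbols $0,\dots,\pi-1$ of the current one. They show the old digit $j_r$, the number $b'$, and the new digits $j'_1,\dots,j'_{r-1}$. If $b'\ge2$, then $j'=j$ and $j'_r=j_r$. If $b'=1$, then $j'=j+1\bmod3^m$. In this addition $1$ is added at place $r$ if and only if $j_1=\dots=j_{r-1}=2$ (vacuous for $r=1$), which holds if and only if $j'_1=\dots=j'_{r-1}=0$: if the lower digits are all $2$ they all become $0$, and otherwise the first digit below $2$ becomes nonzero. So $j'_r=j_r+1\bmod3$ if $j'_1=\dots=j'_{r-1}=0$, and $j'_r=j_r$ otherwise.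
\end{proof}

In the instance above, the block after $\beta(5,2,1,0)$ has $b'=1$; the rule gives $j'_1=2+1\bmod3=0$ and then, as $j'_1=0$, $j'_2=1+1=2$, so $j'=6$.

\section{The strategies of Players 2 and 3}\label{sec:strat}

After the search, the players should play $z(s^*)$ cyclically. Player~$i$ does not remember $j^*$; he must recognize it in the window. The only keys he considers are the $J$ keys $(j,f_i(j))$, and for each of them he knows how the play would look from the last $B$ blocks of the search onward. For $i\in\{2,3\}$ and $0\le j<J$ define the sequence $\zeta_i^j(n)$, $n\ge-B\ell$, as follows: positions $-B\ell,\dots,-1$ hold the passing blocks $\beta(j,b,f_i(j)_b,f_i(j)_b)$ for $b=1,\dots,B$, and $\zeta_i^j(n)=z_{n}(j,f_i(j))$ for $n\ge0$. Since $B\ell\ge k$, we can set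
\[
W_i(j,n)=\big(\zeta_i^j(n-k),\dots,\zeta_i^j(n-1)\big),\qquad n\ge0 .
\]
If $n\ge N'$, then $n-N\ge k$ and $W_i(j,n)=W_i(j,n-N)$ by periodicity. So with $\mathcal{R}=\{0,\dots,N'-1\}$, every $n\ge0$ has a representative $\bar n\in\mathcal{R}$ with $\bar n\equiv n\pmod N$ and $W_i(j,\bar n)=W_i(j,n)$ for all $j$.

\begin{definition}\label{def:strat}
Given $z$ and $f_i$, Player~$i$ acts as follows, where $w$ is the word of the pairs in the history that he recalls.
\begin{enumerate}
\item[(C)] If $w=W_i(j,n)$ for some $(j,n)$ with $n\in\mathcal{R}$, he takes the lexicographically first such $(j,n)$ and plays his component of $\zeta_i^j(n)$.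
\item[(S)] Otherwise, in particular if $|w|<k$, he plays $\varphi_i(f_i,w)$.
\end{enumerate}
\end{definition}

For each $f_i$ this is a pure $k$-recall strategy. For fixed $z$, the independent draws of $f$ and $g$ give a pair of independent mixed $k$-recall strategies.

Two things can go wrong: rule (C) might act during the search, and afterwards it might pick a wrong pair $(j,n)$. The markers exclude the first and limit the second. For a window $w=(w_0,\dots,w_{k-1})$ let $\mu(w)$ be the least index $r$ with $w_r=w_{r+1}=\#$, and $\mu(w)=\infty$ if there is none.

\begin{lemma}[markers]\label{lem:marker}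
Fix $z$, $i$ and $f_i$, and let $n,n'\ge0$.
\begin{enumerate}
\item[(a)] $\mu(W_i(j,n))$ equals $\infty$ if $n\le1$, equals $k-n$ if $2\le n\le k$, and is at most $q-1$ if $n>k$.
\item[(b)] Let $W_i(j,n)=W_i(j',n')$. If $n\le k-q$, then $n'=n$. If $n\le k-m$, then $(j',n')=(j,n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $n\le k$ the window consists of $k-n$ block symbols followed by $n$ code symbols, starting at position $0$. The block part contains no $\#\#$ and ends with a digit, and the code symbols at positions $0$ and $1$ are $\#$. This gives the first two cases. For $n>k$ one of the first $q$ positions of the window is divisible by $q$; it and its successor, which lies in the window as $q<k$, are forced.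

(b) Let $n\le k-q$. If $n\le1$, then $n'\le1$ by (a), and the last symbol, a digit for $n=0$ and $\#$ for $n=1$, gives $n'=n$. If $n\ge2$, then $q\le\mu=k-n<\infty$, so (a) gives $2\le n'\le k$ and $k-n'=k-n$. If $n\le k-m$, then $n'=n$ because $m>q$, and both windows contain the positions $-m,\dots,-1$, which hold the digits of $j$ and of $j'$.
\end{proof}

A \emph{collision for Player~$i$} is an equality $W_i(j',n')=W_i(j^*,n)$ with $n,n'\in\mathcal{R}$ and either $j'\ne j^*$ or $n'\not\equiv n\pmod N$. Let $E$ be the event that $j^*$ exists and there is no collision for either player.

\begin{lemma}\label{lem:play}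
Under the strategies of Definition~\ref{def:strat}, Players~2 and~3 first play the search sequence of $(f,g)$. On $E$, they then play $z_0(s^*),z_1(s^*),\dots$ cyclically forever.
\end{lemma}

\begin{proof}
Suppose that the first $t$ symbols of the search sequence have been played and that the sequence is longer than $t$. By Lemma~\ref{lem:search} it suffices to show that rule (C) does not apply. Suppose that the current word is $W_i(j,n)$. It contains no $\#\#$, so $n\le1$ by Lemma~\ref{lem:marker}(a). As $k\ge\ell+1$, the word contains the whole block $\beta(j,B,v,v)$ with $v=f_i(j)_B$. This block starts with $\#$, so it is a block of the search sequence; it passes and has $b=B$, so the sequence has ended, a contradiction.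

Now assume $E$. Since $f(j^*)=g(j^*)$, we have $\zeta_2^{j^*}=\zeta_3^{j^*}$, and the last $B\ell\ge k$ symbols of the search are the block part of this sequence. So the window at the end of the search is $W_2(j^*,0)=W_3(j^*,0)$. Suppose that the window is $W_2(j^*,n)=W_3(j^*,n)$ for some $n\ge0$. It equals $W_i(j^*,\bar n)$, so Player~$i$ applies rule (C) with a pair $(j',n')$ such that $W_i(j',n')=W_i(j^*,\bar n)$. There is no collision, so $j'=j^*$ and $n'\equiv n\pmod N$, and he plays his component of $z_n(s^*)$. The next window is $W_i(j^*,n+1)$ for both $i$.
\end{proof}

\section{Collisions are rare}\label{sec:coll}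

\begin{proposition}\label{prop:coll}
If $z,f,g$ are drawn independently, then $\mathbb{P}(E^c)\le20/k^3$ for large $k$.
\end{proposition}

Windows that lie inside the code are handled by the bit count \eqref{eq:bits}. The delicate windows are those that straddle the end of the search: they contain fewer random symbols. The loss is made up by the visible digits of the counter, each of which divides the number of candidates $j'$ by $3$, more than the factor $2^{1+1/q}$ that a code symbol is worth on average.

\begin{proof}
The events $f(j)=g(j)$ are independent and have probability $2^{-B}$, so $j^*$ fails to exist with probability $(1-2^{-B})^J\le e^{-J2^{-B}}\le e^{-k}$ by Lemma~\ref{lem:param}(d). Now fix $f,g$ such that $j^*$ exists, fix $i$ and $n,n'\in\mathcal{R}$, write $W=W_i$, and use only the randomness of $z$.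

\emph{A wrong index, $j'\ne j^*$.} Condition on $z(s^*)$, so that $w=W(j^*,n)$ is a fixed word. The keys $(j',f_i(j'))$ differ from $s^*$, so their codewords are independent of $z(s^*)$. By Lemma~\ref{lem:marker}(b), $W(j',n')=w$ is impossible if $n'\le k-m$. So let $n'>k-m$, and let $p=\max(k-n',0)<m$ be the number of block symbols in $W(j',n')$. These symbols are the last $p$ digits of $j'$ and must equal the first $p$ symbols of $w$, which leaves at most $3^{m-p}$ values of $j'$. For each of them the remaining $k-p$ symbols are the code symbols on an arc $I$ of length $k-p$, and they match $w$ with probability at most $2^{-\rho(I)}$. Since $\lfloor(k-p)/q\rfloor\ge\kappa-p/q-1$, the bound \eqref{eq:bits} gives $\rho(I)\ge k+\kappa-p(1+1/q)-3$. Hence the probability that some $j'\ne j^*$ has $W(j',n')=w$ is at most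
\[
3^{m-p}\cdot8\cdot2^{-(k+\kappa)}2^{p(1+1/q)}=8J2^{-(k+\kappa)}\Big(\frac{2^{1+1/q}}{3}\Big)^p\le8J2^{-(k+\kappa)}\le\frac{8}{N'^3},
\]
by $2^{1+1/q}\le2^{3/2}<3$ and Lemma~\ref{lem:param}(c).

\emph{A wrong position, $j'=j^*$ and $n'\not\equiv n$.} By Lemma~\ref{lem:marker}(b), $W(j^*,n')=W(j^*,n)$ is impossible unless $n,n'>k-q$. In that case the last $L=k-q+1$ symbols of the two windows are the symbols of $z(s^*)$ on the arcs starting at $n-L\not\equiv n'-L$. As $L\le k\le N/2$, Lemma~\ref{lem:arcs} and \eqref{eq:bits} bound the probability of equality by $2^{-(L-2)}=2^{-(k-q-1)}\le2^{-k/2}$.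

Summing over the $N'^2$ pairs $(n,n')$, a collision for Player~$i$ has probability at most $8/N'+N'^22^{-k/2}\le9/N'$ for large $k$, since $N'\le2k^4$. Therefore $\mathbb{P}(E^c)\le e^{-k}+18/N'\le20/k^3$.
\end{proof}

\section{No strategy of Player 1 predicts the code}\label{sec:unpredict}

In Section~\ref{sec:lower} the word $c$ was private, so the opposing strategies could be fixed before it was drawn. Here Player~1 chooses his strategy knowing $z$, and for a single key he can indeed do well: a table that has memorized $z(s)$ can exploit it. We show that no table does well against many keys.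

Let $\tau$ be a pure $k$-recall strategy of Player~1, $s\in\mathcal{S}$ and $\alpha\in\{0,1\}^k$. Consider a pass of $N$ stages in which the pairs are $z_0(s),\dots,z_{N-1}(s)$ and the first $k$ actions of Player~1, his note, are $(a_0,\dots,a_{k-1})=\alpha$. For $k\le n<N$ his action $a_n$ is the value of $\tau$ at the history $(a_r,z_r(s))_{n-k\le r<n}$, which lies within the pass. Let $D$ be the set of diagonal positions in $[k,N)$, for $n\in D$ let $\xi_n(s)$ be the common bit of the pair $z_n(s)$, and put
\[
S_\tau(s,\alpha)=\big|\{n\in D:\ a_n\ne\xi_n(s)\}\big|,
\]
\[
\mathcal{B}_\tau=\big\{s\in\mathcal{S}:\ S_\tau(s,\alpha)\ge(\tfrac12+\tfrac1k)|D|\ \text{ for some }\alpha\in\{0,1\}^k\big\}.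
\]
At a diagonal position the payoff is $\mathbf{1}\{a_n\ne\xi_n(s)\}$, so $S_\tau(s,\alpha)$ is the total payoff of Player~1 on $D$, and $\mathcal{B}_\tau$ is the set of keys against which $\tau$ succeeds with some note.

\begin{proposition}\label{prop:unpredict}
For large $k$, the probability over $z$ that $|\mathcal{B}_\tau|\ge|\mathcal{S}|/k^2$ for some pure $k$-recall strategy $\tau$ is less than $\frac12$.
\end{proposition}

\begin{proof}
\emph{One strategy, one key.} Fix $\tau,s,\alpha$. By induction $a_n$ is a function of $z_0(s),\dots,z_{n-1}(s)$, so $S_\tau(s,\alpha)$ is a sum of $|D|$ independent fair bits by Lemma~\ref{lem:predict}. Since $q\ge20$ and $k\le N/4$, we have $|D|\ge N-5N/q-k\ge N/2=qk^3/2$. By \eqref{eq:hoeffding} with $\eta=1/k$ and a union bound over the notes,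
\[
\mathbb{P}(s\in\mathcal{B}_\tau)\le2^ke^{-2|D|/k^2}\le2^ke^{-qk}\le e^{-2k}.
\]

\emph{One strategy, all keys.} The event $s\in\mathcal{B}_\tau$ depends only on $z(s)$, so these events are independent over $s$. Let $t=\lceil|\mathcal{S}|/k^2\rceil$. A union bound over the $t$-element subsets of $\mathcal{S}$, with $\binom nt\le(en/t)^t$, gives
\[
\mathbb{P}\big(|\mathcal{B}_\tau|\ge|\mathcal{S}|/k^2\big)\le\binom{|\mathcal{S}|}{t}e^{-2kt}\le\big(ek^2e^{-2k}\big)^t\le e^{-kt}\le e^{-|\mathcal{S}|/k}.
\]

\emph{All strategies.} A full table has more than $8^k$ entries, too many for a union bound, but few of them matter. Let $\mathcal{M}$ be the set of histories of length $k$ whose word of pairs is a possible value of the code on some arc of length $k$, the actions of Player~1 being arbitrary. This set does not depend on the realization of $z$. There are $q$ starting points modulo $q$, at most $2^{k+\kappa+3}$ words for each by \eqref{eq:bits}, and $2^k$ sequences of actions of Player~1, so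
\[
M:=|\mathcal{M}|\le q\,2^{k+\kappa+3}\,2^k .
\]
In the definition of $S_\tau(s,\alpha)$ the strategy $\tau$ is evaluated only on $\mathcal{M}$. Hence two strategies that agree on $\mathcal{M}$ have the same set $\mathcal{B}_\tau$ for every $z$, and the union bound runs over $2^M$ classes.

We claim that $|\mathcal{S}|\ge k(M+1)$. We have $k(M+1)\le2kM\le16kq\,2^{2k+\kappa}$, so by Lemma~\ref{lem:param}(e) it suffices that $2^\kappa\ge16\cdot36\,k^2qN'^6$. The right side is at most $16\cdot36\cdot64\,k^{27}$ by $q\le k$ and $N'\le2k^4$, while $2^\kappa\ge\frac12k^{28}$. (This comparison dictates the constant $28$ in the definition of $q$.) The probability in the statement is therefore at most $2^Me^{-(M+1)}\le e^{-1}<\frac12$.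
\end{proof}

\section{Proof of the theorem}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lower bound is Proposition~\ref{prop:lower}, as $2^kk^{24}\ge2^{k/2}$. We prove the upper bound.

\emph{Fixing the code.} Markov's inequality, $\mathbb{P}(X>a)\le\mathbb{E}X/a$ for $X\ge0$ and $a>0$, applied to $X=\mathbb{P}(E^c\mid z)$, and Proposition~\ref{prop:coll} show that $X>40/k^3$ with probability at most $\frac12$. With Proposition~\ref{prop:unpredict}, there is a realization $z$, fixed from now on, such that
\[
\mathbb{P}(E^c)\le40/k^3\qquad\text{and}\qquad|\mathcal{B}_\tau|<|\mathcal{S}|/k^2\ \text{ for every }\tau,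
\]
where probabilities now refer to $f$ and $g$ only. Players~2 and~3 use the mixed strategies of Definition~\ref{def:strat} for this $z$. Let $\tau$ be any pure $k$-recall strategy of Player~1.

\emph{The key is rarely in $\mathcal{B}_\tau$.} The pairs played, the key $s^*$ and the event $E$ do not depend on $\tau$, because Players~2 and~3 ignore Player~1. The key need not be uniform, but the event $s^*=(j,w)$ implies $f(j)=w$ and $g(j)=w$, so it has probability at most $4^{-B}$. As $\mathcal{B}_\tau$ is a fixed set and $|\mathcal{S}|=J2^B$,
\[
\mathbb{P}\big(j^*\text{ exists and }s^*\in\mathcal{B}_\tau\big)\le\frac{|\mathcal{S}|}{k^2}\,4^{-B}=\frac{J2^{-B}}{k^2}\le\frac4k .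
\]

\emph{The payoff on the good event.} Suppose that $E$ holds and $s^*\notin\mathcal{B}_\tau$. By Lemma~\ref{lem:play}, after a search of length $\lambda\le JB\ell\le2^kk^{23}$ the play consists of passes through $z(s^*)$. In each pass, whatever the note $\alpha$, Player~1 collects at most $k$ at the first $k$ positions, at most $5N/q$ at the forced and free positions, and less than $(\frac12+\frac1k)N$ on $D$. For finite $T\ge2^kk^{24}$ there are at most $T/N$ complete passes, the search adds at most $\lambda/T\le1/k$ to the average payoff, and an incomplete last pass adds at most $N/T\le1/k$. For $T=\infty$ these two terms vanish in the limit.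

Off the good event, which happens with probability at most $4/k+40/k^3$, the payoff is at most $1$. So the expected payoff of Player~1 is at most
\[
\frac12+\frac1k+\frac kN+\frac5q+\frac2k+\frac4k+\frac{40}{k^3}\ \le\ \frac12+\frac{145\log k}{k}+\frac8k\ \le\ \frac12+\frac{150\log k}{k}
\]
for large $k$, by $q\ge k/(29\log k)$ and $N\ge k^3$. Both bounds tend to $\frac12$, which gives the limit for $T=\infty$.
\end{proof}

\begin{remark}
The recall of Player~1 enters the upper bound only through Section~\ref{sec:unpredict}, in the number $2^k$ of notes and in the size $M$ of the relevant part of his table. Some such bound is indispensable for these strategies: a Player~1 with recall $N=qk^3$ could play the opposite of the action that Player~2 took $N$ stages earlier, and on $E$ he would receive $1$ at every stage after the first pass. The recall of Players~2 and~3 enters through $\ell+h\le k$, which makes the search playable, and through $J\le2^{k+\kappa}/N'^3$, which makes collisions rare. The hypothesis on $T$ serves only to make the search and the last pass negligible.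
\end{remark}

\begin{thebibliography}{1}
\bibitem{survey}
\emph{A Survey on Entropy and Economic Behaviour}, article,\\
\texttt{https://ronprtz.droppages.com/publications/entropy-22-00157-v2.pdf}
\end{thebibliography}
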